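\title{Bounded window mean-payoff games are undecidable from dimension three on}

\begin{abstract}
In a bounded window mean-payoff game, two players move a token on a finite graph whose edges carry weights in $\mathbb Z^k$. The first player wants that, from some point on, every position of the play starts a segment of nonnegative total weight and bounded length, in each dimension. We prove that it is undecidable whether the first player wins, for every fixed $k\ge 3$ and already for weights in $\{-1,0,1\}$. We also show that the first player wins if and only if it wins for one fixed window size. Hence the problem is $\Sigma^0_1$-complete, and no computable function bounds the window size that is needed. The proof treats open windows as counters with a \emph{leaky reset}, an operation that serves as a zero test because misusing it destroys tokens.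
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Games and windows}

Let $k\ge1$. A \emph{game} of dimension $k$ is a tuple $G=(S_1,S_2,E,k,w)$. Here $S=S_1\uplus S_2$ is a finite set of states, those of $S_1$ belonging to player $\mathcal P_1$ and those of $S_2$ to player $\mathcal P_2$; the set of edges $E\subseteq S\times S$ gives every state at least one successor; and $w\colon E\to\mathbb Z^k$ is a weight function, with components $w_1,\dots,w_k$, written in binary when $G$ is the input of an algorithm. A \emph{play} is an infinite sequence $\pi=s_0s_1s_2\cdots$ with $(s_p,s_{p+1})\in E$ for all $p$, and a \emph{history} is a nonempty finite prefix of a play. A \emph{strategy} of a player maps every history that ends in a state of this player to a successor of that state; no bound on memory is imposed. A play or history is \emph{consistent} with the strategy if it follows these choices. An \emph{objective} is a set of plays, and a player \emph{wins} the objective $O$ from $s$ if it has a strategy all of whose consistent plays from $s$ lie in $O$. If $\mathcal P_2$ wins the complement of $O$ from $s$, then $\mathcal P_1$ does not win $O$ from $s$, because two opposing strategies have a common consistent play.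

Fix a play. We call $(s_p,s_{p+1})$ its $p$-th edge and write, for $j\le m$,
\[
w_t[j,m)=\sum_{p=j}^{m-1}w_t(s_p,s_{p+1}).
\]
Let $\ell\ge1$ be a \emph{window size}. Position $j$ is \emph{$\ell$-good in dimension $t$} if $w_t[j,j+n)\ge0$ for some $n\in\{1,\dots,\ell\}$, that is, if the mean weight over some window of length at most $\ell$ starting at $j$ is nonnegative. The length $n$ may depend on $j$ and on $t$. Position $j$ is \emph{$\ell$-good} if it is $\ell$-good in every dimension, and \emph{$\ell$-bad} otherwise. The \emph{fixed window} and \emph{bounded window} objectives are
\[
\mathrm{FW}(\ell)=\{\pi : \text{all but finitely many positions of $\pi$ are $\ell$-good}\},\qquad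
\mathrm{BW}=\bigcup_{\ell\ge1}\mathrm{FW}(\ell).
\]
In $\mathrm{BW}$ the window size may depend on the play. We also consider the variants without a grace period: $\mathrm{FW}_0(\ell)$ is the set of plays all of whose positions are $\ell$-good, and $\mathrm{BW}_0=\bigcup_{\ell}\mathrm{FW}_0(\ell)$. The \emph{bounded window problem} asks, given $G$ and a state $s_0$, whether $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$.

An $\ell'$-bad position is $\ell$-bad for every $\ell\le\ell'$. So $\mathrm{FW}(\ell)\subseteq\mathrm{FW}(\ell+1)$, and we have the criterion by which plays will be excluded from $\mathrm{BW}$:
\begin{equation}\label{eq:notBW}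
\text{if position $a_m$ of $\pi$ is $\ell_m$-bad, with $a_m\to\infty$ and $\ell_m\to\infty$, then $\pi\notin\mathrm{BW}$.}
\end{equation}

Windows turn the requirement ``the average weight is nonnegative in the long run'' into a requirement with a deadline: every loss must be made up for within a bounded number of steps. A play in $\mathrm{FW}(\ell)$ does have $\liminf_{m}w_t[0,m)/m\ge0$, since its tail can be cut into consecutive windows of length at most $\ell$ and nonnegative sum. The converse fails. For $k=1$, consider the weight sequence made of the blocks $(-1)^n(+1)^n$, $n=1,2,\dots$. Its averages tend to $0$ and every position is $\ell$-good for some $\ell$, but the first position of the $n$-th block is $(2n-1)$-bad, so the play is not in $\mathrm{BW}$ by \eqref{eq:notBW}. The blocks $(-1)\,0^n\,(+1)$ show the same with partial sums that never go below $-1$: what counts is how long a loss stays open, not how large it is.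

\subsection{Results}

In one dimension the bounded window problem is known to be in $\mathrm{NP}\cap\mathrm{coNP}$. In several dimensions, the fixed window problem, with the window size as part of the input, is EXPTIME-complete, and the bounded window problem is non-primitive recursive hard. Whether the bounded window problem is decidable in several dimensions is asked in \cite{windows}. The answer is negative.

\begin{theorem}\label{thm:main}
There is no algorithm that decides, given $k$, a game $G$ of dimension $k$ and a state $s_0$, whether $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$.
\end{theorem}

Recall that $\Sigma^0_1$ is the class of recursively enumerable sets, and that a set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set reduces to it by a computable many-one reduction.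

\begin{theorem}\label{thm:fine}
\begin{enumerate}
\item[(1)] For every fixed $k\ge3$, already for weights in $\{-1,0,1\}$, each of the following questions about $(G,s_0)$ is undecidable:
\begin{enumerate}
\item[(a)] does $\mathcal P_1$ win $\mathrm{BW}$ from $s_0$?
\item[(b)] is there $\ell$ such that $\mathcal P_1$ wins $\mathrm{FW}(\ell)$ from $s_0$?
\item[(c)] is there $\ell$ such that $\mathcal P_1$ wins $\mathrm{FW}_0(\ell)$ from $s_0$?
\item[(d)] does $\mathcal P_1$ win $\mathrm{BW}_0$ from $s_0$?
\end{enumerate}
\item[(2)] In every game, $\mathcal P_1$ wins $\mathrm{BW}$ from a state $s$ if and only if there is $\ell$ such that $\mathcal P_1$ wins $\mathrm{FW}(\ell)$ from $s$. The set of pairs $(G,s_0)$ such that $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$ is recursively enumerable. It is $\Sigma^0_1$-complete for every fixed $k\ge3$, and for $k$ part of the input.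
\item[(3)] There is no total computable function $f$ such that, whenever $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$ in $G$, it wins $\mathrm{FW}(f(G,s_0))$ from $s_0$. This already fails for $k=3$ and weights in $\{-1,0,1\}$.
\end{enumerate}
\end{theorem}

The case of fixed dimension $k=2$ is not settled here.

\subsection{The idea}

Section~\ref{sec:fixed} shows that each fixed window game can be solved and that winning $\mathrm{BW}$ means winning some $\mathrm{FW}(\ell)$. The question is therefore whether the required $\ell$ can be bounded computably. One may well guess that it can. An open window behaves like a counter that $\mathcal P_2$ wants to be large, and closing the window resets the counter. Such counters come without a test for zero, and the zero test is what lets counter machines compute.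

The guess is wrong because a reset can stand in for a zero test. Think of the counters as places holding tokens, and let $\mathcal P_2$ run a program that moves tokens around. When $\mathcal P_2$ claims that a place is empty, the place is reset: a true claim costs nothing, a false one destroys tokens. The program hands out one new token at the end of each round, and it is arranged that a round can be finished without loss only by spending the whole supply of tokens on faithful steps of a given counter machine. If the machine runs forever, the supply grows without bound, rounds become longer and longer, and so do the windows. If the machine halts, the supply stays bounded, and so do the windows.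

The proof has two independent halves. Sections~\ref{sec:programs}--\ref{sec:wild} define programs with leaky resets and translate a program with $k\ge2$ places into a game of dimension $k$. The difficulty there is that $\mathrm{BW}$ ignores finite prefixes, so that the game has to punish $\mathcal P_1$ for stalling and for false accusations. Sections~\ref{sec:four} and~\ref{sec:three} simulate counter machines by programs, first with four places, which proves Theorem~\ref{thm:main}, and then with three.

\section{From bounded to fixed windows}\label{sec:fixed}

We use one textbook fact. A \emph{co-B\"uchi game} is a game on a finite graph with a set $F$ of states, in which $\mathcal P_1$ wants to visit $F$ only finitely often. Such games are \emph{determined}: from each state, either $\mathcal P_1$ wins this objective or $\mathcal P_2$ wins its complement. Moreover the winner can be computed.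

\begin{lemma}\label{lem:fixed}
For every $G$, $s$ and $\ell$, either $\mathcal P_1$ wins $\mathrm{FW}(\ell)$ from $s$ or $\mathcal P_2$ wins its complement from $s$, and an algorithm decides which, given $(G,s,\ell)$.
\end{lemma}

\begin{proof}
Let $G'$ be the finite game whose states are the pairs $(s',\eta)$, where $\eta$ is a path of at most $\ell$ edges ending in $s'$. The pair belongs to the owner of $s'$, and a move along an edge $(s',s'')$ appends this edge to $\eta$ and deletes the first edge if the length exceeds $\ell$. Histories of $G$ from $s$ correspond bijectively to histories of $G'$ from $s$ paired with the empty path, and so do strategies and plays. Let $F$ consist of the pairs in which $\eta$ has exactly $\ell$ edges and, for some $t$, all nonempty prefixes of $\eta$ have negative $w_t$-sum. The lifted play is in $F$ at position $p$ exactly when $p\ge\ell$ and position $p-\ell$ of the original play is $\ell$-bad. Thus $\mathrm{FW}(\ell)$ becomes the co-B\"uchi objective for $F$.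
\end{proof}

If $\mathcal P_1$ loses every $\mathrm{FW}(\ell)$, then $\mathcal P_2$ has a spoiling strategy for each $\ell$, but to spoil $\mathrm{BW}$ it needs one strategy for all $\ell$ at once. It can use the strategies one after the other, each until one bad position has been produced, provided that the next strategy is available at the state then reached. This is where two properties enter: $S$ is finite, and $\mathrm{FW}(\ell)$ is \emph{prefix-independent}, meaning that a play belongs to it if and only if one, or equivalently each, of its suffixes does.

\begin{proposition}\label{prop:union}
$\mathcal P_1$ wins $\mathrm{BW}$ from $s$ if and only if it wins $\mathrm{FW}(\ell)$ from $s$ for some $\ell$.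
\end{proposition}

\begin{proof}
Let $W_\ell$ be the set of states from which $\mathcal P_1$ wins $\mathrm{FW}(\ell)$, and $W=\bigcup_\ell W_\ell$. From the states of $W$, player $\mathcal P_1$ wins $\mathrm{BW}$. The sets $W_\ell$ increase with $\ell$ and $S$ is finite, so there is $\ell_0$ with $W_\ell=W$ for all $\ell\ge\ell_0$. For $\ell\ge\ell_0$ and $s'\notin W$, Lemma~\ref{lem:fixed} gives a strategy $\theta_{\ell,s'}$ of $\mathcal P_2$ from $s'$ with no consistent play in $\mathrm{FW}(\ell)$. Every history from $s'$ consistent with $\theta_{\ell,s'}$ ends outside $W$. Indeed, if it ended in $s''\in W=W_\ell$, let $\mathcal P_1$ continue with a strategy winning $\mathrm{FW}(\ell)$ from $s''$ while $\mathcal P_2$ keeps to $\theta_{\ell,s'}$. The resulting play is consistent with $\theta_{\ell,s'}$ and has a suffix in $\mathrm{FW}(\ell)$, hence is in $\mathrm{FW}(\ell)$, a contradiction.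

Let $s\notin W$. Player $\mathcal P_2$ plays from $s$ in stages $\ell=\ell_0,\ell_0+1,\dots$. Stage $\ell$ begins at some position $b_\ell$ in a state $s'\notin W$. In it $\mathcal P_2$ forgets the earlier history and follows $\theta_{\ell,s'}$ up to the first position $b_{\ell+1}$ such that $a_\ell:=b_{\ell+1}-\ell$ is at least $b_\ell$ and is $\ell$-bad; whether $a_\ell$ is $\ell$-bad depends only on the history up to $b_{\ell+1}$. The stage ends, for otherwise the suffix from $b_\ell$ would be a play consistent with $\theta_{\ell,s'}$ without any $\ell$-bad position. By the first paragraph the next stage begins outside $W$. Since $b_\ell\le a_\ell<b_{\ell+1}$, we have $a_\ell\to\infty$, and \eqref{eq:notBW} shows that the play is not in $\mathrm{BW}$. So $\mathcal P_1$ does not win $\mathrm{BW}$ from $s$.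
\end{proof}

\begin{corollary}\label{cor:re}
The set of pairs $(G,s_0)$ such that $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$ is recursively enumerable. If, on a class of pairs $(G,s_0)$, a total computable function $f$ is such that $\mathcal P_1$ wins $\mathrm{FW}(f(G,s_0))$ whenever it wins $\mathrm{BW}$, then the bounded window problem is decidable on this class.
\end{corollary}

\begin{proof}
For the first claim, solve the games $\mathrm{FW}(1),\mathrm{FW}(2),\dots$ in turn and accept when $\mathcal P_1$ wins one; this is correct by Proposition~\ref{prop:union}. For the second, $\mathcal P_1$ wins $\mathrm{BW}$ if and only if it wins $\mathrm{FW}(f(G,s_0))$, because $\mathrm{FW}(\ell)\subseteq\mathrm{BW}$, and the latter is decidable by Lemma~\ref{lem:fixed}.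
\end{proof}

The word ``total'' matters here and in Theorem~\ref{thm:fine}(3): the search in the proof computes the least winning window size on all pairs won by $\mathcal P_1$, and diverges on the others.

\section{Debts and programs with leaky resets}\label{sec:programs}

\subsection{Debts}

Along a play define the \emph{debt} in dimension $i$ by
\[
d_i(0)=0,\qquad d_i(p+1)=\max\bigl(0,\;d_i(p)-w_i(s_p,s_{p+1})\bigr).
\]
By induction $d_i(p)=\max_{j\le p}\bigl(-w_i[j,p)\bigr)$: the debt is the largest deficit of a segment ending at $p$. It is a counter that weight $-1$ increments and weight $+1$ decrements, except that it stays at $0$ when decremented there. When it vanishes, all earlier windows are closed.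

\begin{lemma}\label{lem:debt}
If $d_i(m)=0$ for some $m\in\{j+1,\dots,j+\ell\}$, then $j$ is $\ell$-good in dimension $i$.
\end{lemma}

\begin{proof}
Summing $w_i(s_p,s_{p+1})\ge d_i(p)-d_i(p+1)$ over $j\le p<m$ gives $w_i[j,m)\ge d_i(j)-d_i(m)=d_i(j)\ge0$.
\end{proof}

To reset a debt of unknown size, $\mathcal P_1$ must be given a loop of positive weight in dimension $i$ that it may repeat at will. If the loop had no negative weight, $\mathcal P_1$ would stay in it forever and win. So the loop charges another dimension $\lambda(i)$. If it charged one unit for each unit repaid, the reset would merely transfer the debt, and $\mathcal P_2$ would lose nothing by asking for it. We let it charge one unit for two. This is the origin of the following model.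

\subsection{Programs}

\begin{definition}\label{def:program}
A \emph{program} with $k\ge2$ places is a tuple $R=(Q,q_0,T,k,\lambda)$, where $Q$ is a finite set of control states, $q_0\in Q$, the map $\lambda\colon\{1,\dots,k\}\to\{1,\dots,k\}$ satisfies $\lambda(i)\ne i$ for all $i$, and $T$ is a set of transitions $(q,\mathit{op},q')$ with $q,q'\in Q$ and $\mathit{op}$ one of $\mathsf{nop}$, $\mathsf{inc}_i$, $\mathsf{dec}_i$, $\mathsf{res}_i$, such that every state has an outgoing transition. A \emph{configuration} is a pair $(q,x)\in Q\times\mathbb N^k$, of \emph{size} $|x|=\sum_ix_i$. The operations act on $x$ as follows: $\mathsf{nop}$ does nothing; $\mathsf{inc}_i$ adds $1$ to $x_i$; $\mathsf{dec}_i$ is enabled only if $x_i\ge1$ and subtracts $1$; and the \emph{leaky reset} $\mathsf{res}_i$ adds $\lfloor x_i/2\rfloor$ to $x_{\lambda(i)}$ and sets $x_i$ to $0$. A \emph{run} is a finite or infinite sequence of consecutive enabled transitions from a given configuration.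
\end{definition}

A reset of place $i$ lowers the size by $\lceil x_i/2\rceil$. It is \emph{honest} if $x_i=0$, in which case it changes nothing, and it is a \emph{loss} otherwise, in which case the size drops by at least $1$. In the game built from $R$, a window in dimension $i$ will be opened at each $\mathsf{res}_i$ and stay open until the next one. This suggests the two properties to look at.

\begin{definition}\label{def:tamewild}
The program $R$ is \emph{tame}, with constants $N\ge0$ and $B\ge1$, if every run from a configuration $(q_0,x)$ with $|x|\le N$ has the following two properties: all its configurations have size at most $N$, and any $B$ consecutive transitions of it contain a $\mathsf{res}_i$ for every place $i$.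

The program $R$ is \emph{wild} if it has an infinite run $\tau_1\tau_2\cdots$ from $(q_0,0)$ in which all resets are honest and some place $i$ is reset infinitely often with unbounded gaps, the gaps being the differences $s'-s$ of the indices of consecutive $\mathsf{res}_i$ transitions $\tau_s,\tau_{s'}$.
\end{definition}

All our programs have the same shape. For places $y\ne z$, a \emph{move} $\mathsf{mv}(y\to z)$ is the sequence $\mathsf{dec}_y;\mathsf{inc}_z$ through a fresh \emph{intermediate} state that has no other transitions. A program is \emph{round-based} if it has a state $E$ whose only outgoing transition is an increment leading to $q_0$, and all other increments and decrements belong to moves. In a run from $q_0$, a \emph{round} starts at the beginning of the run or right after a transition from $E$ to $q_0$, and extends up to and including the next such transition, if there is one. We denote the content of a place by the name of the place.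

\begin{lemma}\label{lem:criterion}
Let $R$ be round-based and $N,L,r\ge1$. Assume:
\begin{enumerate}
\item[(a)] every run from a configuration $(q_0,x)$ with $|x|=N$ that ends at its first visit to $E$ contains a loss;
\item[(b)] every run from $q_0$ whose configurations have size at most $N$ can be cut into consecutive segments of at most $L$ transitions, such that any $r$ consecutive segments, none of which is the last segment of the run, contain resets of all places.
\end{enumerate}
Then $R$ is tame with constants $N$ and $B=(r+1)L$.
\end{lemma}

\begin{proof}
Consider a round that starts with size $n\le N$. Before the increment at $E$, the size at a state that is not intermediate is $n$ minus the tokens destroyed so far in the round, and at an intermediate state it is one less than that. So the size stays at most $n$. At $E$ it is at most $N-1$: trivially if $n\le N-1$, and by (a) if $n=N$. Hence the next round starts with size at most $N$, and by induction a run from $(q_0,x)$ with $|x|\le N$ never exceeds size $N$.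

Cut such a run as in (b) and take $(r+1)L$ consecutive transitions. At most $L-1$ of them precede the first segment that starts among them. If the last segment of the run were among the first $r$ segments counted from that one, there would be at most $L-1+rL$ transitions in total, which is too few. So there are $r$ consecutive segments from there on, none of them last, and they lie within the chosen transitions because $L-1+rL<(r+1)L$.
\end{proof}

The whole mechanism is already visible with two places.

\begin{example}\label{ex:chain}
Let $h\ge0$. The program $R_h$ has places $a,b$ with $\lambda(a)=b$, $\lambda(b)=a$, and states $q_0,p_0,\dots,p_h,E$. At $q_0$ there is a loop $\mathsf{mv}(a\to b)$ and a transition $\mathsf{res}_a$ to $p_0$. From $p_n$ with $n<h$ there is a move $\mathsf{mv}(b\to a)$ to $p_{n+1}$. From every $p_n$ there is $\mathsf{res}_b$ to $E$, and $\mathsf{inc}_b$ leads from $E$ to $q_0$. In $R_\infty$ the chain is replaced by a single state $p_0$ with a loop $\mathsf{mv}(b\to a)$.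

Follow $(a,b)$ in $R_1$ from $(0,0)$. The first round consists of two honest resets and the increment, giving $(0,1)$. In the second, $\mathsf{res}_a$ is honest, the move gives $(1,0)$, so $\mathsf{res}_b$ is honest, and the round ends in $(1,1)$. In the third, $\mathsf{res}_a$ is honest only from $(0,2)$; the chain allows one move, to $(1,1)$; now $\mathsf{res}_b$ destroys a token, and the round ends in $(1,1)$ again. The supply cannot grow beyond $2$.

In general $R_h$ is tame with $N=h+1$. For (a), if $\mathsf{res}_a$ is honest then $b=h+1$ at $p_0$, at most $h$ moves follow, and $\mathsf{res}_b$ is fired with $b\ge1$. For (b), cut the run into rounds and take $r=1$: a complete round resets both places, and a round has at most $L=2N+2h+3$ transitions, since the loop at $q_0$ can be entered at most $a\le N$ times. In contrast, $R_\infty$ is wild: in the round that starts with $n$ tokens, move them all to $b$, reset $a$, move them all to $a$, reset $b$, and gain a token. All resets are honest, and the $n$ moves $\mathsf{mv}(b\to a)$ separate the $\mathsf{res}_b$ of this round from the previous one.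
\end{example}

In Section~\ref{sec:four} the chain $p_0,\dots,p_h$ is replaced by the computation of a counter machine, whose length $h$ cannot be bounded computably in terms of the machine.

\section{The game of a program}\label{sec:game}

Let $R$ be a program with $k$ places. We build a game $G_R$ of dimension $k$ in which $\mathcal P_2$ chooses transitions of $R$ and the debts carry the contents of the places, shifted by one: $d_i=x_i+1$. Let $e_i$ be the $i$-th unit vector.

For states $g,g'$ of $\mathcal P_2$, a \emph{module} $\mathrm{Res}_i(g,g')$ consists of three fresh states $r,v,u\in S_1$ and the edges
\[
g\xrightarrow{\;e_i\;}r\xrightarrow{\;e_i\;}v,\qquad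
v\xrightarrow{\;e_i-e_{\lambda(i)}\;}u\xrightarrow{\;e_i\;}v,\qquad
v\xrightarrow{\;-e_i\;}g'.
\]
The last edge is the \emph{exit edge}, and $v\to u\to v$ is the \emph{loop} of the module. The game $G_R$ has the following states and edges (Figure~\ref{fig:gadgets}).
\begin{itemize}
\item Every $q\in Q$ is a state of $\mathcal P_2$.
\item For $\tau=(q,\mathsf{nop},q')$ or $\tau=(q,\mathsf{inc}_i,q')$: a fresh state $v_\tau\in S_1$, an edge $q\to v_\tau$ of weight $0$ or $-e_i$ respectively, and an edge $v_\tau\to q'$ of weight $0$.
\item For $\tau=(q,\mathsf{dec}_i,q')$: a fresh state $v_\tau\in S_1$, an edge $q\to v_\tau$ of weight $e_i$, and edges $v_\tau\to q'$ and $v_\tau\to\chi_i$ of weight $0$. The move to $\chi_i$ is a \emph{challenge}.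
\item For $\tau=(q,\mathsf{res}_i,q')$: a module $\mathrm{Res}_i(q,q')$.
\item States $\chi_1,\dots,\chi_k\in S_2$; each $\chi_i$ has a self-loop of weight $\sum_{t\ne i}e_t$ and an edge of weight $0$ to $\rho_1$.
\item States $\rho_1,\dots,\rho_k\in S_2$ with a module $\mathrm{Res}_i(\rho_i,\rho_{i+1})$ for each $i$, where $\rho_{k+1}=q_0$.
\end{itemize}
The initial state is $\rho_1$. Every state has a successor, all weights lie in $\{-1,0,1\}$, and $G_R$ is computable from $R$. A play from $\rho_1$ passes cyclically through a \emph{restart phase} (from $\rho_1$ to the arrival at $q_0$), a \emph{run phase} (from there to the arrival at some $\chi_i$) and a \emph{waiting phase} (the self-loops at $\chi_i$ and the edge to $\rho_1$), and it may remain in one phase forever.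

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth,
  one/.style={circle,draw,minimum size=7mm,inner sep=1pt},
  two/.style={rectangle,draw,minimum size=7mm,inner sep=1pt}]
\node[two] (g) at (0,0) {$g$};
\node[one] (r) at (1.6,0) {$r$};
\node[one] (v) at (3.2,0) {$v$};
\node[two] (h) at (4.8,0) {$g'$};
\node[one] (u) at (3.2,1.7) {$u$};
\draw[->] (g) -- node[below] {$e_i$} (r);
\draw[->] (r) -- node[below] {$e_i$} (v);
\draw[->] (v) -- node[below] {$-e_i$} (h);
\draw[->] (v) to[bend left] node[left] {$e_i-e_{\lambda(i)}$} (u);
\draw[->] (u) to[bend left] node[right] {$e_i$} (v);
\node[two] (q) at (6.8,0) {$q$};
\node[one] (t) at (8.4,0) {$v_\tau$};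
\node[two] (p) at (10,0) {$q'$};
\node[two] (c) at (8.4,1.7) {$\chi_i$};
\node[two] (o) at (10,1.7) {$\rho_1$};
\draw[->] (q) -- node[below] {$e_i$} (t);
\draw[->] (t) -- node[below] {$0$} (p);
\draw[->] (t) -- node[right] {$0$} (c);
\draw[->] (c) -- node[above] {$0$} (o);
\draw[->] (c) to[loop left] node[left] {$\sum_{t\ne i}e_t$} (c);
\end{tikzpicture}
\caption{Left: the module $\mathrm{Res}_i(g,g')$, in which $\mathcal P_1$ repays its debt in dimension $i$ at the price of a debt half as large in dimension $\lambda(i)$. Right: a decrement of place $i$, which $\mathcal P_1$ may challenge by moving to $\chi_i$. Circles belong to $\mathcal P_1$, squares to $\mathcal P_2$; edges are labeled by their weight vectors.}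
\label{fig:gadgets}
\end{figure}

Each part of the construction answers a specific difficulty.

\emph{The exit edge} opens a new window in dimension $i$ as soon as the old ones are closed. It is the reason for the shift $d_i=x_i+1$: the window stays open until the next reset of $i$ even while the place is empty, so long gaps between resets are long windows.

\emph{The two free edges} $g\to r\to v$ fix the rounding. Suppose $\mathcal P_1$ repeats the loop exactly until $d_i=0$ at $v$. Entering with $d_i=x_i+1$, the values of $d_i$ along $g,r,v,(u,v,\dots),g'$ are
\[
\begin{array}{c|l|c}
x_i & d_i \text{ along the module} & \text{loops}\\ \hline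
0 & 1,\,0,\,0,\,1 & 0\\
1 & 2,\,1,\,0,\,1 & 0\\
2 & 3,\,2,\,1,\,0,\,0,\,1 & 1\\
3 & 4,\,3,\,2,\,1,\,0,\,1 & 1
\end{array}
\]
and each loop adds one to $d_{\lambda(i)}$, in agreement with the leak $\lfloor x_i/2\rfloor$. With a single free edge, $x_i=1$ would require one loop, and a false zero test on one token would lose nothing.

\emph{Challenges} enforce the guard of $\mathsf{dec}_i$. Without them $\mathcal P_2$ could repeat a loop $\mathsf{mv}(y\to z)$ with $y$ empty and raise $d_z$ forever. A challenge cannot lead to a sink of weight $0$: only finitely many positions precede the sink, so $\mathcal P_1$ would win $\mathrm{BW}$ by challenging a legal decrement. Instead $\mathcal P_2$ gets control at $\chi_i$, where dimension $i$ is frozen and all other debts are paid off. After an illegal decrement $d_i=0$, and waiting only helps $\mathcal P_1$. After a legal one a window is still open in dimension $i$, and $\mathcal P_2$ can hold it open longer at each new challenge.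

\emph{The restart phase} brings every debt back to at least $1$, so that a new run of $R$ can begin. It does not erase the debts: part of them leaks through, and this is why tameness is required from all $(q_0,x)$ with $|x|\le N$ and not only from $(q_0,0)$.

\section{Tame programs: the first player wins}\label{sec:tame}

Let $\sigma$ be the strategy of $\mathcal P_1$ in $G_R$ that computes the debts from the history and plays as follows. At $v_\tau$ for a transition $\mathsf{dec}_i$, it challenges if $d_i=0$ and goes to $q'$ otherwise. At the state $v$ of a module $\mathrm{Res}_i$, it goes to $u$ if $d_i\ge1$ and takes the exit edge if $d_i=0$. All other states of $\mathcal P_1$ have one successor.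

After a challenge some debts may be $0$, and then $d=x+1$ has no meaning. The quantity that replaces the size of a configuration throughout the play is
\[
\Phi=\sum_{t=1}^k\max(d_t,1),
\]
which equals $|x|+k$ when $d_t=x_t+1$ for all $t$. Write $y^+=\max(y,0)$.

\begin{lemma}\label{lem:module}
Let a play consistent with $\sigma$ enter a module $\mathrm{Res}_i(g,g')$ with $d_i=\delta$ at $g$, and let $\mu=\lceil(\delta-2)^+/2\rceil$. Then the play reaches $g'$ after $3+2\mu$ edges, $d_i=0$ at its last visit to $v$, and at $g'$ we have $d_i=1$, the debt $d_{\lambda(i)}$ has grown by $\mu$, and the other debts are unchanged. The value of $\Phi$ at $g'$ is at most its value at $g$. If $\delta=m+1$ with $m\ge0$, then $\mu=\lfloor m/2\rfloor$.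
\end{lemma}

\begin{proof}
At the first visit to $v$ the debt $d_i$ is $(\delta-2)^+$, and each loop replaces $d_i$ by $(d_i-2)^+$ and adds $1$ to $d_{\lambda(i)}$. So $\sigma$ performs $\mu$ loops and exits from $d_i=0$, and the exit edge makes $d_i=1$. The term of $i$ in $\Phi$ drops by $\max(\delta,1)-1$, and the term of $\lambda(i)$ grows by at most $\mu$. We have $\mu=0$ for $\delta\le2$ and $\mu\le\delta-2$ for $\delta\ge3$, so $\mu\le\max(\delta,1)-1$ in all cases. Finally $\lceil(m-1)^+/2\rceil=\lfloor m/2\rfloor$: both sides are $0$ for $m=0$, and $\lceil(m-1)/2\rceil=\lfloor m/2\rfloor$ for all integers $m$.
\end{proof}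

\begin{proposition}\label{prop:tame}
If $R$ is tame, there is $\ell$ such that $\mathcal P_1$ wins $\mathrm{FW}_0(\ell)$ from $\rho_1$ in $G_R$.
\end{proposition}

\begin{proof}
Let $N,B$ be the constants of tameness, and fix a play consistent with $\sigma$.

\emph{Step 1: $\Phi\le N+k$ at every visit to a state of $\mathcal P_2$.} At the start $\Phi=k$. Assume $\Phi\le N+k$ at some visit to $\rho_1$; we follow the play up to the next visit to $\rho_1$, if there is one. By Lemma~\ref{lem:module}, $\Phi\le N+k$ at $\rho_2,\dots,\rho_k$ and on arrival at $q_0$. There all debts are at least $1$, since $d_t$ is set to $1$ by the $t$-th module and the later modules of the restart phase do not lower it. So $x_t:=d_t-1\ge0$ and $|x|=\Phi-k\le N$.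

During the run phase, we claim that at the states of $Q$ the pairs $(q,x)$ with $x_t=d_t-1$ form a run of $R$. A $\mathsf{nop}$ changes no debt and an $\mathsf{inc}_i$ adds $1$ to $d_i$. If $\mathcal P_2$ picks $\mathsf{dec}_i$ with $x_i\ge1$, then $d_i=x_i\ge1$ at $v_\tau$, and $\sigma$ goes to $q'$ with $x_i$ decremented. If $\mathcal P_2$ picks $\mathsf{res}_i$ with $x_i=m$, Lemma~\ref{lem:module} with $\delta=m+1$ says that $x_i$ becomes $0$ and $x_{\lambda(i)}$ grows by $\lfloor m/2\rfloor$, which is the leaky reset. The only remaining case is $\mathsf{dec}_i$ with $x_i=0$, and then $\sigma$ challenges and the run phase ends. By the size bound in the definition of tameness, $\Phi=|x|+k\le N+k$ at all states of $Q$ in the phase. In the challenged decrement $d_i$ goes from $1$ to $0$, which leaves $\Phi$ unchanged. At $\chi_i$ the debt $d_i$ stays $0$ and the others do not increase, so $\Phi\le N+k$ during the waiting phase and on the return to $\rho_1$.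

\emph{Step 2: lengths.} All $k$ terms of $\Phi$ are at least $1$, so Step~1 gives $d_t\le N+1$ for all $t$ at every state of $\mathcal P_2$. Every module is thus entered with $\delta\le N+1$, whence $\mu\le\lfloor N/2\rfloor$, and it takes at most $c:=N+3$ edges. Every other transition of $R$, challenged or not, takes $2\le c$ edges, and a restart phase takes at most $kc$ edges.

\emph{Step 3: zeros of the debts.} Put $\ell=(2k+B+1)c+N+1$. Fix $j$ and $i$, and suppose that $d_i(m)\ge1$ for all $m\in\{j+1,\dots,j+\ell\}$. Let $I$ be the sequence of the edges number $j,\dots,j+\ell-1$. It contains no complete passage through a module $\mathrm{Res}_i$, since such a passage has $d_i=0$ strictly after its start. In particular $I$ contains no complete restart phase, so it consists of at most four parts, lying in this order in a restart phase, a run phase, a waiting phase and a restart phase.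

The two restart parts have at most $kc$ edges each. The run part has fewer than $(B+1)c$ edges. Otherwise, at most $c-1$ of its edges finish a transition begun earlier, the next $B$ transitions take at most $Bc$ edges, and the run part continues after them because $c-1+Bc<(B+1)c$. These $B$ transitions are then complete and unchallenged, hence consecutive transitions of a run of $R$ from a configuration $(q_0,x)$ with $|x|\le N$, and by tameness one of them is a $\mathsf{res}_i$, which was excluded. The waiting part has at most $N+1$ edges: after $N+1$ self-loops at a state $\chi_{i'}$ all debts would be $0$, because $d_{i'}=0$ there and the other debts start from at most $N+1$; so it has at most $N$ self-loops and the edge to $\rho_1$. Adding up, $I$ has fewer than $2kc+(B+1)c+N+1=\ell$ edges, a contradiction.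

So $d_i$ vanishes in $\{j+1,\dots,j+\ell\}$ for all $j$ and $i$, and by Lemma~\ref{lem:debt} every position is $\ell$-good.
\end{proof}

\section{Wild programs: the second player wins}\label{sec:wild}

Let $R$ be wild, let $\tau_1\tau_2\cdots$ be a run as in Definition~\ref{def:tamewild}, and let $x^0=0,x^1,x^2,\dots$ be its vectors, $x^s$ being reached after $\tau_s$. The strategy $\theta$ of $\mathcal P_2$ proceeds in \emph{attempts} $m=1,2,\dots$, each starting at $\rho_1$. In attempt $m$, once the restart phase is over, $\mathcal P_2$ plays $\tau_1,\tau_2,\dots$ in this order. If $\mathcal P_1$ challenges and the play reaches some $\chi_i$, then $\mathcal P_2$ takes the self-loop exactly $m$ times and moves to $\rho_1$, where attempt $m+1$ starts.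

Now $\mathcal P_1$ may repeat the loop of a module too often, too rarely or forever, and may challenge any decrement, so the debts need not equal $x+1$. What survives is an inequality: the window opened by an exit edge cannot close before the next reset of the same place.

\begin{lemma}\label{lem:open}
In a play consistent with $\theta$, let the $a$-th edge be the exit edge of a module $\mathrm{Res}_i$. Let $p>a$ be such that the edges number $a,\dots,p-1$ belong to one attempt and the edges number $a+1,\dots,p-1$ include no edge of a module $\mathrm{Res}_i$ and no self-loop of a state $\chi_{i'}$ with $i'\ne i$. Then $w_i[a,p)\le-1$.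
\end{lemma}

\begin{proof}
Either the exit edge belongs to a transition $\tau_s=\mathsf{res}_i$ of the run phase, or it belongs to the restart phase, and then we put $s=0$. In both cases $x^s_i=0$. Let $\tau_{s+1},\dots,\tau_{s''}$, with $s''\ge s$, be the transitions whose first edge is among the edges number $a+1,\dots,p-1$; none is a $\mathsf{res}_i$. Among the edges number $a,\dots,p-1$, those with $w_i\neq0$ are the exit edge (weight $-1$), the first edges of the transitions $\mathsf{inc}_i$ (weight $-1$) and $\mathsf{dec}_i$ (weight $+1$), and edges $v\to u$ of modules $\mathrm{Res}_t$ with $\lambda(t)=i$ (weight $-1$). Let $n_+$ and $n_-$ be the numbers of $\mathsf{inc}_i$ and $\mathsf{dec}_i$ among $\tau_{s+1},\dots,\tau_{s''}$. Then $w_i[a,p)\le-1-n_++n_-$. All resets of the run are honest, so resets of other places leave $x_i$ unchanged and $n_+-n_-=x_i^{s''}-x_i^s=x_i^{s''}\ge0$.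
\end{proof}

Honesty is essential in the last line. If the run counted on tokens leaked into place $i$ by a reset of another place, $\mathcal P_1$ could exit that module without looping, the leak would not appear in the weights, and the later decrements could close the window.

\begin{proposition}\label{prop:wild}
If $R$ is wild, $\mathcal P_2$ wins the complement of $\mathrm{BW}$ from $\rho_1$ in $G_R$.
\end{proposition}

\begin{proof}
Fix a play consistent with $\theta$. There are three cases.

\emph{Infinitely many challenges.} Attempt $m$ ends with $m$ self-loops at some $\chi_i$, where $i$ depends on $m$. Let $a_m$ be the number of the last exit edge of a module $\mathrm{Res}_i$ in this attempt; there is one, because the restart phase was completed. No edge of a module $\mathrm{Res}_i$ follows it in the attempt, since a module that is entered can be left only through its exit edge and the attempt reaches $\chi_i$. The only state among $\chi_1,\dots,\chi_k$ visited in the attempt is $\chi_i$. The attempt has more than $m$ edges from number $a_m$ on, so Lemma~\ref{lem:open} gives $w_i[a_m,a_m+n)\le-1$ for $1\le n\le m$. Thus $a_m$ is $m$-bad, $a_m\to\infty$, and \eqref{eq:notBW} applies.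

\emph{Stalling.} The play stays forever in one module $\mathrm{Res}_i$, alternating between $v$ and $u$. In dimension $\lambda(i)\ne i$ the weights from any of these visits to $v$ are $-1,0,-1,0,\dots$, so each of these infinitely many positions is $\ell$-bad for all $\ell$, and \eqref{eq:notBW} applies.

\emph{Neither.} There is a last attempt; in it no challenge occurs and every module that is entered is left, so the whole run $\tau_1\tau_2\cdots$ is played. Let $i$ be the place given by wildness, let $\tau_s,\tau_{s'}$ be consecutive $\mathsf{res}_i$ transitions, and let $a$ be the number of the exit edge of $\tau_s$. From that edge up to the start of $\tau_{s'}$ there are at least $1+(s'-s-1)=s'-s$ edges, and Lemma~\ref{lem:open} applies to every initial part of this stretch. So $a$ is $(s'-s)$-bad. The gaps are unbounded, so we can choose pairs $(s,s')$ with $s'-s\to\infty$; then $s\to\infty$, the positions $a$ tend to infinity, and \eqref{eq:notBW} applies.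
\end{proof}

\begin{corollary}\label{cor:reduction}
If $R$ is tame, the four questions (a)--(d) of Theorem~\ref{thm:fine}(1) have the answer yes for $(G_R,\rho_1)$. If $R$ is wild, all four have the answer no.
\end{corollary}

\begin{proof}
From $\mathrm{FW}_0(\ell)\subseteq\mathrm{FW}(\ell)\subseteq\mathrm{BW}$ and $\mathrm{FW}_0(\ell)\subseteq\mathrm{BW}_0\subseteq\mathrm{BW}$, a yes to (c) implies a yes to all four questions, and a no to (a) implies a no to all four. Apply Propositions~\ref{prop:tame} and~\ref{prop:wild}.
\end{proof}

\section{Counter machines with four places}\label{sec:four}

A \emph{deterministic two-counter machine} $M$ has counters $z_1,z_2\in\mathbb N$, finitely many states, an initial state $p_0$ and a unique halting state $p_H$. Every state $p\ne p_H$ carries one instruction, either an \emph{increment} ``add $1$ to $z_i$; go to $p'$'' or a \emph{test} ``if $z_i=0$ go to $p'$, else subtract $1$ from $z_i$ and go to $p''$''. The machine starts in $p_0$ with both counters $0$, and it \emph{halts in $h$ steps} if it reaches $p_H$ after executing $h$ instructions. The set of machines that halt is $\Sigma^0_1$-complete, in particular undecidable \cite{minsky}.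

We extend Example~\ref{ex:chain} by two places $c_1,c_2$ for the counters. As there, $b$ holds the supply, every step takes one token out of $b$, and $a$ stores used tokens until the next round. The program $R_M$ has places $a,b,c_1,c_2$ with $\lambda(a)=b$ and $\lambda(b)=\lambda(c_1)=\lambda(c_2)=a$. Its states are $q_0=C_a$, $C_1$, $C_2$, $E$, the states of $M$, and fresh states along the paths below.
\begin{itemize}
\item \emph{Collect.} At $C_a$: a loop $\mathsf{mv}(a\to b)$, and $\mathsf{res}_a$ to $C_1$. At $C_1$: a loop $\mathsf{mv}(c_1\to b)$, and $\mathsf{res}_{c_1}$ to $C_2$. At $C_2$: a loop $\mathsf{mv}(c_2\to b)$, and $\mathsf{res}_{c_2}$ to $p_0$.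
\item \emph{Simulate.} At a state $p$ with an increment of $z_i$: the path $\mathsf{mv}(b\to c_i)$ to $p'$. At a state $p$ with a test of $z_i$: the \emph{zero path} $\mathsf{mv}(b\to a);\mathsf{res}_{c_i}$ to $p'$ and the \emph{positive path} $\mathsf{mv}(b\to a);\mathsf{mv}(c_i\to a)$ to $p''$. We call each of these paths a \emph{step}.
\item \emph{End.} From every state of $M$, including $p_H$: $\mathsf{res}_b$ to $E$. From $E$: $\mathsf{inc}_b$ to $q_0$.
\end{itemize}
This program is round-based. The choice $\lambda(c_i)=a$ makes sure that a false zero test does not refill $b$.

\begin{proposition}\label{prop:four}
If $M$ halts then $R_M$ is tame, and otherwise $R_M$ is wild.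
\end{proposition}

\begin{proof}
Let $M$ halt in $h$ steps and put $N=h+1$. We verify the hypotheses of Lemma~\ref{lem:criterion}.

(a) Suppose that a run from $(q_0,x)$ with $|x|=N$ to its first visit to $E$ has only honest resets. Honest resets leak nothing, so $a=c_1=c_2=0$ and $b=N$ on arrival at $p_0$. A zero path is completed only if $c_i=0$, by honesty, and a positive path only if $c_i\ge1$, by the guard of $\mathsf{dec}_{c_i}$. By induction, after $t$ steps the run is in the state that $M$ reaches after $t$ instructions, $c_1,c_2$ hold the counter values, and $b=N-t$. No step starts at $p_H$, so $t\le h$, and the $\mathsf{res}_b$ that leads to $E$ is fired with $b\ge N-h=1$. This is a loss, a contradiction.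

(b) Cut the run into rounds and take $r=1$: a complete round resets $a,c_1,c_2$ in Collect and $b$ at the end. Each of the three loops starts by decrementing a place that holds at most $N$ tokens and is not increased in the loop, so it is entered at most $N$ times, which accounts for at most $6N$ transitions. Each step starts with $\mathsf{dec}_b$ and no step increases $b$, honest or not; so at most $N$ steps are begun, with at most $4$ transitions each. With the three resets of Collect and the two final transitions, a round has at most $L=10N+5$ transitions.

Now let $M$ run forever. Build a run from $(q_0,0)$ whose round $n=0,1,2,\dots$ starts with size $n$. In Collect, empty each place into $b$ before resetting it. Then $b=n$; perform the first $n$ steps of $M$ faithfully, which is possible because $M$ does not halt, each step needs one token of $b$, and the positive path is used only when $c_i\ge1$. Now $b=0$, so $\mathsf{res}_b$ is honest, and after $\mathsf{inc}_b$ the size is $n+1$. All resets are honest, $b$ is reset once per round, and $n$ steps lie between the resets of $b$ in rounds $n-1$ and $n$.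
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:four} and Corollary~\ref{cor:reduction}, $\mathcal P_1$ wins $\mathrm{BW}$ from $\rho_1$ in the four-dimensional game $G_{R_M}$ if and only if $M$ halts. The game is computable from $M$, so an algorithm for the bounded window problem would decide halting.
\end{proof}

\section{Counter machines with three places}\label{sec:three}

With three places, one holds the supply and two remain. We store both counters in the exponents of a single number, kept in a place $c$, and use a place $d$ as a buffer for multiplication. There is no place left for used tokens, so a step cannot simply discard a token of the supply. Yet the faithful simulation of a machine that runs forever must exhaust the supply, even if its counters stay bounded. We therefore let the code itself grow at each step.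

\subsection{Codes}

If $M$ has counter values $(z_1,z_2)$ after $t$ instructions, its \emph{code} is $v_t=2^{z_1}3^{z_2}5^t$; thus $v_0=1$ and $v_t\ge5^t$. Let $\pi_1=2$ and $\pi_2=3$. Then $z_i\ge1$ if and only if $\pi_i$ divides the code, and an instruction maps the code $v$ to a new code $v'>v$ as in the table below. To compute $v'$ by moving tokens, write $v=J\beta+\varrho$ and $v'=J\alpha+5\varrho$ with $J\ge0$ and a triple $(\alpha,\beta,\varrho)$, called a \emph{branch}, that depends on the case:
\[
\begin{array}{l|l|l|l|l}
\text{instruction} & \text{case} & v' & (\alpha,\beta,\varrho) & \text{target}\\ \hline
\text{increment of } z_i & \text{any } v & 5\pi_iv & (5\pi_i,1,0) & p'\\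
\text{test of } z_i & \pi_i\mid v & 5v/\pi_i & (5,\pi_i,0) & p''\\
\text{test of } z_i & v\equiv\varrho \bmod \pi_i,\ 1\le\varrho<\pi_i & 5v & (5\pi_i,\pi_i,\varrho) & p'
\end{array}
\]
Given an instruction and $v\ge1$, exactly one of the branches of the instruction admits a $J\ge 0$ with $v=J\beta+\varrho$, namely the one in the row whose case holds; we call it the \emph{correct} branch, and for it $J\alpha+5\varrho=v'$. In all rows $\beta<\alpha\le15$, $\alpha/\beta\le15$ and $\varrho\le2$, and $\alpha/\beta=5$ when $\varrho>0$.

\subsection{The program}

The program $R'_M$ has places $b,c,d$ with $\lambda(c)=d$, $\lambda(d)=c$, $\lambda(b)=c$. A power of a move denotes its repetition along a path of fresh states.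
\begin{itemize}
\item \emph{Collect.} At $q_0=K_c$: a loop $\mathsf{mv}(c\to b)$, and $\mathsf{res}_c$ to $K_d$. At $K_d$: a loop $\mathsf{mv}(d\to b)$, and $\mathsf{res}_d$ to $I$. At $I$: $\mathsf{mv}(b\to c)$ to $p_0$, and $\mathsf{res}_b$ to $E$.
\item \emph{Multiply.} At a state $p\ne p_H$ of $M$, for each branch $(\alpha,\beta,\varrho)$ of its instruction, with target $p^+$: fresh states $A,D,X,Y$, a $\mathsf{nop}$ from $p$ to $A$, a \emph{body} $\mathsf{mv}(c\to d)^{\beta}\,\mathsf{mv}(b\to d)^{\alpha-\beta}$ from $A$ back to $A$, and an \emph{exit path} $\mathsf{mv}(c\to d)^{\varrho}\,\mathsf{mv}(b\to d)^{4\varrho}\,\mathsf{res}_c$ from $A$ to $D$.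
\item \emph{Abort.} From $A$, and from every state of the body or the exit path at which a move starts: $\mathsf{res}_b$ to $E$.
\item \emph{Restore.} At $D$: a loop $\mathsf{mv}(d\to c)$, and $\mathsf{res}_d$ to $X$. At $X$: a loop $\mathsf{mv}(b\to d)$, and $\mathsf{res}_b$ to $Y$. At $Y$: a loop $\mathsf{mv}(d\to b)$, and $\mathsf{res}_d$ to $p^+$.
\item \emph{End.} At $p_H$: $\mathsf{res}_b$ to $E$. At $E$: $\mathsf{inc}_b$ to $q_0$.
\end{itemize}
This program is round-based. A \emph{macro-step} is a part of a run from a state of $M$ to the next visit to a state of $M$ through $A,D,X,Y$.

Two features need a word of explanation. Since $b$ decreases in jumps, an honest simulation runs out of supply in the middle of a multiplication, and the aborts let the round end honestly at that moment. The states $X,Y$ park the supply in $d$ so that $b$ can be reset in every macro-step. Without them tameness could fail: once a loss has made $c=d=0$, branches with $\varrho=0$ can be traversed without any move, and a cycle of such branches could be repeated forever with no reset of $b$. There is no abort at $X$ or $Y$, where $b$ can be empty for a reason that has nothing to do with the length of the computation.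

\begin{lemma}\label{lem:macro}
Let a run of $R'_M$ be at a state $p\ne p_H$ of $M$ with $(c,d,b)=(v,0,n-v)$, where $1\le v\le n$, and let $v'$ and $p^+$ be the new code and the target of the correct branch for $v$.
\begin{enumerate}
\item[(1)] A macro-step from here with only honest resets ends at $p^+$ with $(c,d,b)=(v',0,n-v')$.
\item[(2)] If $v'\le n$, such a macro-step is possible.
\item[(3)] If $v'>n$, the run can be continued to $E$ by a $\mathsf{nop}$, moves and an honest abort.
\item[(4)] If the run aborts before the next visit to a state of $M$, then $b\ge n-15v$ when the abort is fired.
\end{enumerate}
\end{lemma}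

\begin{proof}
(1) Let the macro-step use the branch $(\alpha,\beta,\varrho)$ and traverse the body $J$ times. Just before $\mathsf{res}_c$ we have $c=v-J\beta-\varrho$ and $d=J\alpha+5\varrho$. Honesty gives $v=J\beta+\varrho$, so the branch is the correct one and $(c,d,b)=(0,v',n-v')$ at $D$. Each of the three following resets is honest only after the loop before it has emptied the place, so $(c,d,b)$ is $(v',0,n-v')$ on arrival at $X$, $(v',n-v',0)$ on arrival at $Y$, and $(v',0,n-v')$ on arrival at $p^+$.

(2), (3) Enter the correct branch, write $v=J\beta+\varrho$, and plan to traverse the body $J$ times and then the exit path. The plan has exactly $v$ moves $\mathsf{mv}(c\to d)$, for which $c$ has the tokens, and $v'-v$ moves $\mathsf{mv}(b\to d)$. If $v'\le n$, then $v'-v\le n-v=b$, so the plan can be carried out, $\mathsf{res}_c$ is honest, and in Restore each loop is repeated until its source place is empty. If $v'>n$, the plan has more than $n-v$ moves out of $b$; follow it to the state where the $(n-v+1)$-st of them starts. There $b=0$, and the abort is available and honest.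

(4) The abort is fired before $D$, in some branch $(\alpha,\beta,\varrho)$, correct or not, and only a $\mathsf{nop}$ and moves precede it. None of these increases $c$, so at most $v$ moves $\mathsf{mv}(c\to d)$ have been made. In the body, the $\alpha-\beta$ moves out of $b$ come after $\beta$ moves out of $c$; in the exit path, the $4\varrho$ moves out of $b$ come after $\varrho$ moves out of $c$, and $4=\alpha/\beta-1$ if $\varrho>0$. So at most $(\alpha/\beta-1)v\le14v$ tokens have left $b$, and $b\ge n-v-14v$.
\end{proof}

\begin{proposition}\label{prop:three}
If $M$ halts then $R'_M$ is tame, and otherwise $R'_M$ is wild.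
\end{proposition}

\begin{proof}
Let $M$ halt in $h$ steps. Since the codes increase, $v_t\le v_h$ for $t\le h$. Put $N=15v_h+1$; we verify the hypotheses of Lemma~\ref{lem:criterion}.

(a) Suppose that a run from $(q_0,x)$ with $|x|=N$ to its first visit to $E$ has only honest resets. At $I$ we have $(c,d,b)=(0,0,N)$, so $\mathsf{res}_b$ would be a loss, and the run goes to $p_0$ with $(1,0,N-1)$. By Lemma~\ref{lem:macro}(1) and induction, after $t$ macro-steps the run is in the state that $M$ reaches after $t$ instructions, with $(c,d,b)=(v_t,0,N-v_t)$. It then enters $E$ either from $p_H$, with $b=N-v_h\ge1$, or by an abort after $t<h$ macro-steps, with $b\ge N-15v_t\ge1$ by Lemma~\ref{lem:macro}(4). In both cases the final $\mathsf{res}_b$ is a loss, a contradiction.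

(b) A dishonest run may perform arbitrarily many macro-steps in one round, so rounds are too coarse. Cut the run at every arrival at $q_0$ from $E$ and at every visit to a state of $M$. A segment other than the last is of one of four types:
\begin{enumerate}
\item[(i)] from $q_0$ to $p_0$; it resets $c$ and $d$;
\item[(ii)] a macro-step; it resets $b$, $c$ and $d$;
\item[(iii)] from a state of $M$ to $q_0$, by an abort or from $p_H$; it resets $b$;
\item[(iv)] from $q_0$ to $q_0$ through the reset at $I$; it resets $b$, $c$ and $d$.
\end{enumerate}
Type (i) is followed by (ii) or (iii), and type (iii) by (i) or (iv). So two consecutive segments include one of type (ii) or (iv), or are of types (i) and (iii) in some order; either way they reset all places, and $r=2$ works. For the length, each loop, including the body, starts by decrementing a place that holds at most $N$ tokens and is not increased in the loop, so it is entered at most $N$ times in a segment. The body has $2\alpha\le30$ transitions and the exit path $10\varrho+1\le21$. A segment starting at a state of $M$ thus has at most $1+30N+21+3(2N+1)=36N+25$ transitions if it is a complete or incomplete macro-step, and at most $1+30N+20+2$ if it goes toward $E$. A segment starting at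 $q_0$ has at most $2(2N+1)+2$ transitions. Take $L=36N+25$.

Now let $M$ run forever. Build a run from $(q_0,0)$ whose round $n=0,1,2,\dots$ starts with size $n$. In Collect, empty $c$ and $d$ into $b$ before resetting them, so that $(c,d,b)=(0,0,n)$ at $I$. If $n=0$, fire the honest $\mathsf{res}_b$. If $n\ge1$, go to $p_0$ with $(v_0,0,n-v_0)$. As $v_t\ge5^t$, there is a least $t\ge0$ with $v_{t+1}>n$. Perform $t$ honest macro-steps by parts (2) and (1) of Lemma~\ref{lem:macro}; they lead to a state other than $p_H$, with $(v_t,0,n-v_t)$ and $v_t\le n$. Then abort honestly by part (3). The size at $E$ is $n$, and the next round starts with $n+1$. All resets are honest and $b$ is reset in every round. When the last $\mathsf{res}_b$ of round $n$ is fired, all $n$ tokens lie in $c$ and $d$, and they are moved to $b$ in the next Collect before any further $\mathsf{res}_b$. So the gaps between resets of $b$ are unbounded.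
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}]
(1) By Proposition~\ref{prop:three} and Corollary~\ref{cor:reduction}, each of the questions (a)--(d) has the answer yes for $(G_{R'_M},\rho_1)$ if and only if $M$ halts. The game has dimension $3$ and weights in $\{-1,0,1\}$, and it is computable from $M$. For $k>3$ add $k-3$ dimensions in which all weights are $0$; every position is $1$-good in these, so no objective changes. Thus for each fixed $k\ge3$ halting reduces to each question by a computable many-one reduction.

(2) The equivalence is Proposition~\ref{prop:union}, and recursive enumerability is the first part of Corollary~\ref{cor:re}, also when $k$ is fixed. The reduction in (1) gives $\Sigma^0_1$-hardness for each fixed $k\ge3$, and hence for $k$ part of the input.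

(3) If such an $f$ existed for the games with $k=3$ and weights in $\{-1,0,1\}$, the second part of Corollary~\ref{cor:re} would make question (a) decidable on them, contradicting (1).
\end{proof}

\begin{thebibliography}{9}

\bibitem{windows}
\emph{Looking at Mean-Payoff and Total-Payoff through Windows},
\texttt{https://orbi.umons.ac.be/\allowbreak bitstream/\allowbreak 20.500.12907/\allowbreak 11148/\allowbreak 1/\allowbreak ATVA2013.pdf}

\bibitem{minsky}
Minsky, 1967.

\end{thebibliography}
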